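# A toric fourfold whose entropy-maximizing convex function is not piecewise affine

## 1. Intervals and boxes: the best density is constant

Let $l$ be a positive integer and $P=[0,l]$. Consider functions $q:P\to(-\infty,\infty]$ that are convex and lower semicontinuous (lsc), with $0<\int_P e^q\,dx<\infty$, and normalize $v=e^q/\int_P e^q\,dx$. So $v$ is a probability density with values in $(0,\infty]$ and $\log v$ is convex. Fix $\lambda\le 0$. How small can
$$F(v)=2\pi\,(v(0)+v(l))+|\lambda|\int_0^l v\log v\,dx$$
be, and for which $v$? We put $F(v)=+\infty$ if one of the two terms $v(0)+v(l)$, $\int v\log v$ is $+\infty$. For example $q(x)=-\frac12\log x$ with $q(0)=+\infty$ is allowed, since $x^{-1/2}$ is integrable, but it has $F=+\infty$ because $v(0)=+\infty$.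

The first term dislikes mass at the end points, the second dislikes concentration, and convexity of $\log v$ forbids hiding all the mass in the middle.

**Fact 1 (Hermite–Hadamard).** If $g:[0,s]\to(-\infty,\infty]$ is convex, then $g(0)+g(s)\ge\frac2s\int_0^s g$. If $g(0),g(s)$ are finite and equality holds, then $g$ is affine on $(0,s)$, equal there to its chord.

*Proof.* If an end value is $+\infty$, there is nothing to show. Otherwise $g$ lies below its chord, whose integral is $\frac s2(g(0)+g(s))$. Equality forces $g$ to equal the chord a.e., hence on $(0,s)$ by continuity of finite convex functions in the interior. $\square$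

**Proposition 1.** For $P=[0,l]$ and $\lambda\le0$ the minimum of $F$ is attained exactly at the constant density $v=1/l$.

*Proof.* Since $\log v$ is convex and $\exp$ is convex and increasing, $v$ is convex. By Fact 1, $v(0)+v(l)\ge \frac2l\int v=\frac2l$. By Jensen applied to $s\log s$, $\int_0^l v\log v\,dx\ge -\log l$. Both are equalities for $v=1/l$, so the constant is a minimizer.

Uniqueness. If $\lambda<0$, a minimizer has equality in Jensen. As $s\log s$ is strictly convex, $v$ is constant a.e., hence on the open interval, and at the end points as well because equality in Fact 1 makes $v(0)+v(l)=2/l$ while lower semicontinuity gives $v(0),v(l)\le 1/l$. If $\lambda=0$, equality in Fact 1 makes $v$ affine on $(0,l)$. Then $\log v$ is concave there; being also convex, it is affine. A function $e^{a+bx}$ that is affine has $b=0$, so $v$ is constant on $(0,l)$, and at the end points as before. $\square$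

The same two lines handle a box $P=\prod_{j=1}^n[0,l_j]$, with the boundary term replaced by the integral of $v$ over all facets. On the pair of facets $x_j=0$, $x_j=l_j$, Fact 1 along lines parallel to the $x_j$-axis gives a contribution of at least $\frac2{l_j}\int_Pv=\frac2{l_j}$, and Jensen gives $\int_P v\log v\ge-\log\prod_j l_j$. The constant density is an equality case, so it minimizes.

What makes this work is that all lines in a given direction have the same length. In a general polytope the amount of boundary seen per unit of volume changes from place to place, and the best density need not be constant. What shape can it then have?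

## 2. The functional on a moment polytope, and three theorems

Let $(X,L)$ be a polarized projective toric variety of complex dimension $n$. Its moment polytope $P\subset\mathbb R^n$ is a compact convex lattice polytope with nonempty interior, and every such polytope arises. Textbook fact: $X$ is smooth exactly when $P$ is *Delzant*, that is, at each vertex exactly $n$ facets meet and their primitive inward normals form a basis of $\mathbb Z^n$. For instance $[0,l]$ gives $(\mathbb P^1,\mathcal O(l))$. A product of polytopes gives the product of varieties, and $kP$ gives $(X,L^{\otimes k})$.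

**Definition (measures).** $d\mu$ is Lebesgue measure on $P$. On the facet $\{\langle\ell_j,x\rangle=c_j\}$ with primitive inward normal $\ell_j\in\mathbb Z^n$, the boundary measure $d\sigma$ is $|\ell_j|^{-1}$ times Euclidean $(n-1)$-dimensional measure.

Example: in the triangle with vertices $(0,0),(1,0),(0,1)$ the slanted side has Euclidean length $\sqrt2$ and primitive inward normal $(-1,-1)$, so its $\sigma$-measure is $\sqrt2/\sqrt2=1$. In general, Euclidean measure on a facet with normal $\ell$ is $|\ell|/|\ell_i|$ times Lebesgue measure in the coordinates other than $x_i$, provided $\ell_i\ne0$. Hence: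

> If some coordinate of the primitive normal is $\ell_i=\pm1$, then $d\sigma$ on that facet is Lebesgue measure in the other $n-1$ coordinates. $\quad(1)$

**Definition (admissible functions and the functional).** A function $q:P\to(-\infty,\infty]$ is *admissible* if it is lsc and convex and $0<\int_Pe^q\,d\mu<\infty$. Put $u_q=e^q/\int_Pe^q\,d\mu$, with $e^{+\infty}=+\infty$. For $\lambda\le0$,
$$\mu^\lambda(q)=-\Big(2\pi\int_{\partial P}u_q\,d\sigma-\lambda\int_Pu_q\log u_q\,d\mu\Big)\in[-\infty,\infty).$$
This makes sense because $u_q\ge0$ and $u_q\log u_q\ge-1/e$; if one of the integrals is $+\infty$, then $\mu^\lambda(q)=-\infty$. We write $F(v)=-\mu^\lambda(q)$ for $v=u_q$, so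
$$F(v)=2\pi\int_{\partial P}v\,d\sigma+|\lambda|\int_Pv\log v\,d\mu ,$$
and maximizing $\mu^\lambda$ means minimizing $F$.

For a convex $q$ that comes from a toric test configuration $(\mathcal X,\mathcal L)$, and $\rho>0$, the number $\mu^\lambda(\rho q)$ is the non-archimedean $\mu$-entropy $\mu^\lambda(\mathcal X,\mathcal L;\rho)$. We shall not use this. It is known that for every $\lambda\in\mathbb R$ there is an lsc convex maximizer of $\mu^\lambda$, that it lies in $L^p$ for all $p\in[1,\infty)$, and that for $\lambda\le0$ it is unique up to adding a constant. In the examples below, existence and uniqueness are proved directly.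

**Definition.** $q$ is *piecewise affine* if it is finite on $P$ and $P$ is a finite union of convex polytopes on each of which $q$ is affine. Example: $\max(0,x_1)$ is piecewise affine, $x_1^2$ is not.

"Introduction to Optimal Degeneration Problems" (http://ithems-members.riken.jp/eijinoe/2023_Rutgers.pdf) poses the conjecture: *for every $(X,L)$ and every $\lambda\le0$, the maximizer of $\mu^\lambda$ is piecewise affine.* Proposition 1 agrees with it. Nevertheless it is false.

For an integer $d\ge20000$ let $P_d\subset\mathbb R^4$, with coordinates $z,t,y_1,y_2$, be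
$$0\le z\le d,\quad -1\le t\le1,\quad 0\le y_1\le s_1:=2d+z-dt,\quad 0\le y_2\le s_2:=2d+z+dt. \tag{2}$$
Since $s_i\ge d>0$, this is combinatorially a 4-cube, and its vertices are integral. At each vertex the four primitive inward normals are $\pm e_z$; $\pm e_t$; one of $e_{y_1}$, $-e_{y_1}+e_z-de_t$; one of $e_{y_2}$, $-e_{y_2}+e_z+de_t$. In the order $z,t,y_1,y_2$ they form a triangular matrix with diagonal entries $\pm1$. So $P_d$ is Delzant and belongs to a smooth polarized toric fourfold $(X_d,L_d)$.

**Theorem A.** For every $d\ge20000$ and $\lambda\le-2\pi$, the maximizer of $\mu^\lambda$ for $(X_d,L_d)$ is, up to constants, a continuous function $q=q(z)$. There are $0<z_0<z_1<d$ such that $q$ is affine on $[0,z_0]$ and on $[z_1,d]$, and real-analytic with $q''>0$ on $[z_0,z_1]$. In particular it is not piecewise affine, and the conjecture is false.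

**Theorem B.** For every $\lambda<0$ and every $n\ge4$ there is a smooth polarized toric variety of dimension $n$ whose maximizer is not piecewise affine. For $n=1$ and $\lambda\le0$ the maximizer is constant.

**Theorem C.** On $P_d$, the minimizer over lsc convex $f$ of
$$\mathcal E(f)=\int_{\partial P}f\,d\sigma-a\int_Pf\,d\mu+\frac12\int_Pf^2\,d\mu,\qquad a=\frac{\sigma(\partial P)}{\mu(P)},$$
is unique and not piecewise affine.

The problem in Theorem C is the convex-function problem behind Székelyhidi's optimal destabilizers, J. Differential Geom. 80 (2008). The case $\lambda=0$ with $n\ge2$, and the dimensions $n=2,3$, are not settled here. The statement for $n=1$ is Proposition 1.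

## 3. Fibrations over an interval and the ratio $R$

Suppose $P$ lies over an interval $0\le z\le d$, and let us look only at densities $v=v(z)$. Write $H(z)$ for the volume of the fibre and $W(z)$ for the boundary mass per unit of $z$ coming from the facets other than $z=0$, $z=d$. Then
$$F(v)=2\pi\Big[H(0)v(0)+H(d)v(d)+\int_0^dWv\,dz\Big]+|\lambda|\int_0^dHv\log v\,dz .$$
Ignore for a moment the two end terms and the convexity constraint. With
$$R=\frac WH,\qquad \kappa=\frac{2\pi}{|\lambda|},$$
the pointwise stationarity condition for $\int H\,(2\pi Rv+|\lambda| v\log v)\,dz$ under $\int Hv\,dz=1$ is $\log v=-\kappa R+\text{const}$. If $-\kappa R$ happens to be strictly convex and not affine on any interval, this is a promising candidate for a maximizer that is not piecewise affine. So we want $R$ **concave**.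

The simplest fibrations do the opposite. For the trapezoid $0\le y\le s(z)=a+bz$ with positive integers $a,b$, the normals of the two $y$-facets are $e_y$ and $-e_y+be_z$. By (1), $W=2$, so $R=2/s$, which is strictly convex. If the fibre is a box with side lengths $s_i(z)$ affine in $z$, the same count gives $R=\sum_i 2/s_i$, again convex.

The polytope (2) uses a different source of boundary. There is a coordinate $t$ of *constant* length, and over $(z,t)$ sits a rectangle of area $h=s_1s_2$. The facets $t=\pm1$ contribute $h(z,1)+h(z,-1)$, to be compared with the volume $\int_{-1}^1h\,dt$. If $h$ were affine in $t$, this ratio would be identically $1$. A product of two affine functions with opposite slopes is concave in $t$, so the ratio is below $1$, by an amount that fades as the rectangle grows. That fading is concave in $z$, as we now compute.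

Throughout, use $\xi=2+z/d\in[2,3]$ in place of $z$, so that $dz=d\,d\xi$, $s_1=d(\xi-t)$, $s_2=d(\xi+t)$. A prime on $R$ or $r$ means $d/d\xi$. Put
$$h=s_1s_2=d^2(\xi^2-t^2),\qquad w=2(s_1+s_2)=4d\xi,\qquad m=3\xi^2-1\in[11,26].$$
Every facet normal of $P_d$ has an entry $\pm1$ in its own coordinate ($z$, $t$, $y_1$ or $y_2$), so (1) applies to each. The facets $y_1=0$ and $y_1=s_1$ each contribute $s_2\,dz\,dt$ for $v=v(z)$, and the two $y_2$-facets each contribute $s_1\,dz\,dt$. Hence
$$H=\int_{-1}^1h\,dt=\frac{2d^2}3m,\qquad W=h(\xi,1)+h(\xi,-1)+\int_{-1}^1w\,dt=2d^2(\xi^2-1)+8d\xi,$$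
and, since $3(\xi^2-1)=m-2$,
$$R=\frac WH=1-\frac2m+\frac{12}d\,\frac{\xi}{m}. \tag{3}$$
The last term is the contribution of the $y$-facets. It is convex, but carries the factor $1/d$; this is one reason for taking $d$ large.

**Monotonicity of $R$.** We have $(1/m)'=-6\xi/m^2$ and $(\xi/m)'=(m-6\xi^2)/m^2=-(3\xi^2+1)/m^2$, so
$$R'=\frac{12\xi-\frac{12}d(3\xi^2+1)}{m^2}.$$
Since $12\xi\ge24>\frac{12}d\cdot28$, this is positive. Since $\xi/m^2$ is decreasing (its derivative is $(m-12\xi^2)/m^3<0$), $R'\le12\xi/m^2\le24/121$. So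
$$0<R'<0.2\quad\text{on }[2,3]. \tag{4}$$

**Strict concavity of $R$.** Differentiating once more,
$$\Big(\frac1m\Big)''=\frac{-6m+72\xi^2}{m^3}=\frac{54\xi^2+6}{m^3},\qquad \Big(\frac\xi m\Big)''=\frac{-6\xi m+12\xi(3\xi^2+1)}{m^3}=\frac{18\xi^3+18\xi}{m^3}.$$
Therefore
$$-R''=\frac{12}{m^3}\Big[9\xi^2+1-\frac{18}d(\xi^3+\xi)\Big]\ge\frac{108\,\xi^2}{m^3}\ge\frac{36}{m^2}\ge\frac{36}{676}>\frac1{20}, \tag{5}$$
because $\frac{18}d(\xi^3+\xi)\le\frac{540}{20000}<1$ and $\xi^2=(m+1)/3\ge m/3$. Also, from (3),
$$R\ge1-\tfrac2{11}=\tfrac9{11}. \tag{6}$$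

For $v=v(z)$, the boundary integral minus $\int_P r v$ for any bounded $r=r(z)$ is
$$\int_{\partial P}v\,d\sigma-\int_Prv\,d\mu=H(0)v(0)+H(d)v(d)+\int_0^d(R-r)Hv\,dz. \tag{7}$$

## 4. Why $-\kappa R$ itself is not the maximizer

By (5), $q=-\kappa R(z)$ is strictly convex, hence admissible. It is nevertheless not the maximizer, and the reason tells us what to change. Let $u=u_q$, $g(z)=z(d-z)$ and $q_\varepsilon=q+\varepsilon g$. In the variable $z$ we have $q''\ge\kappa/(20d^2)$, so $q_\varepsilon$ is convex for small $\varepsilon>0$. With $\bar g=\int_Pgu\,d\mu>0$,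
$$u_{q_\varepsilon}=u+\varepsilon\psi+O(\varepsilon^2)\ \text{ uniformly},\qquad \psi=u\,(g-\bar g),\qquad \int_P\psi\,d\mu=0 .$$
Since $\log u=-\kappa R+\text{const}$ and $|\lambda|\kappa=2\pi$, formula (7) with $r=R$ gives
$$\frac{d}{d\varepsilon}F(u_{q_\varepsilon})\Big|_{\varepsilon=0}=2\pi\int_{\partial P}\psi\,d\sigma+|\lambda|\int_P(1+\log u)\psi\,d\mu=2\pi\big[H(0)\psi(0)+H(d)\psi(d)\big].$$
As $g(0)=g(d)=0$, this equals $-2\pi\bar g\,[H(0)u(0)+H(d)u(d)]<0$. So $F$ can be lowered: the end facets $z=0$ and $z=d$ carry mass, and $-\kappa R$ takes no account of them.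

The remedy is to keep $q=-\kappa R$ only in a middle zone and to replace $R$ near each end by an affine function. Where $q$ is affine, it can only be perturbed by convex functions, and not by a bump like $g$. We choose the affine pieces so that the end mass and the resulting error $R-r$ together form a signed measure that vanishes on affine functions and is nonnegative on convex ones. Here is the criterion.

**Lemma 2.** Let $I=[p,p']$ be a bounded interval and let $\nu=A\,\delta_e+\rho\,d\xi$, where $e$ is one of the end points, $A\in\mathbb R$ and $\rho$ is continuous. Suppose $\nu$ annihilates affine functions and, for some $c$ in the interior, $\rho\le0$ between $e$ and $c$, and $\rho\ge0$ on the other side of $c$. Then $\nu(\varphi)\ge0$ for every finite convex $\varphi$ on $I$.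

*Proof.* Let $\ell$ be the affine function with $\ell=\varphi$ at $e$ and at $c$. By convexity $\varphi-\ell\le0$ between $e$ and $c$, and $\varphi-\ell\ge0$ beyond $c$. So $(\varphi-\ell)\rho\ge0$ everywhere, and $\varphi-\ell$ vanishes at the atom. Hence $\nu(\varphi)=\nu(\varphi-\ell)\ge0$. $\square$

Example: on $[0,1]$ take $\nu=\frac16\delta_0+(x-\frac23)\,dx$. Then $\nu(1)=\frac16+\frac12-\frac23=0$ and $\nu(x)=\frac13-\frac13=0$, while $\nu(x^2)=\frac14-\frac29=\frac1{36}>0$.

## 5. Balanced affine pieces at the two ends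

**Lemma 3.** Let $0\le\kappa\le1$. There are $2<\alpha<\frac52<\beta<3$ and a continuous concave $r$ on $[2,3]$ such that $r=R$ on $[\alpha,\beta]$; $r$ is affine on $[2,\alpha]$ and on $[\beta,3]$; $|R-r|\le0.1$; and:

* (L) the signed measure $\mathfrak m_0=e^{-\kappa r}\big[m\,\delta_2+d\,(R-r)\,m\,d\xi\big]$ on $[2,\alpha]$ annihilates affine functions, and for some $c\in(2,\alpha)$, $R-r<0$ on $[2,c)$ and $R-r>0$ on $(c,\alpha)$;
* (R) the signed measure $\mathfrak m_1=e^{-\kappa r}\big[m\,\delta_3+d\,(R-r)\,m\,d\xi\big]$ on $[\beta,3]$ annihilates affine functions, and for some $c'\in(\beta,3)$, $R-r>0$ on $(\beta,c')$ and $R-r<0$ on $(c',3]$.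

There are two conditions at each end (annihilate $1$ and $\xi$) and two parameters: the junction point and the slope. We solve for the slope first, then for the junction.

**Step 1: choose the slope on the left, to kill $\xi-2$.** For $\alpha\in(2,\frac52]$ let
$$r_\sigma(\xi)=R(\alpha)+\sigma(\xi-\alpha),\qquad \sigma\in[\tau,\chi],\quad \tau=R'(\alpha),\quad \chi=\frac{R(\alpha)-R(2)}{\alpha-2}.$$
By (4) and strict concavity, $0<\tau<\chi<0.2$. On $[2,\alpha]$ the function $R-r_\sigma$ vanishes at $\alpha$ and its derivative $R'-\sigma$ is less than $0.2$ in absolute value, so $|R-r_\sigma|\le0.2\cdot\frac12=0.1$. Let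
$$J(\alpha,\sigma)=\int_2^\alpha(\xi-2)(R-r_\sigma)\,m\,e^{-\kappa r_\sigma}\,d\xi .$$
For $\sigma=\tau$ the line is the tangent at $\alpha$, so $R-r_\sigma<0$ for $\xi\ne\alpha$ and $J<0$. For $\sigma=\chi$ the line is the chord, so $R-r_\sigma>0$ on $(2,\alpha)$ and $J>0$. Since $\partial_\sigma r_\sigma=\xi-\alpha$,
$$\partial_\sigma\big[(R-r_\sigma)e^{-\kappa r_\sigma}\big]=(\alpha-\xi)e^{-\kappa r_\sigma}\big(1+\kappa(R-r_\sigma)\big)>0\qquad(\xi<\alpha),$$
because $|\kappa(R-r_\sigma)|\le0.1$. So $J(\alpha,\cdot)$ is strictly increasing on $[\tau,\chi]$ and has a unique zero $\sigma(\alpha)\in(\tau,\chi)$.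

The zero depends continuously on $\alpha$. Indeed, fix $\alpha_0$ and a small $\varepsilon>0$ with $\sigma(\alpha_0)\pm\varepsilon\in(\tau(\alpha_0),\chi(\alpha_0))$. Then $J(\alpha_0,\sigma(\alpha_0)-\varepsilon)<0<J(\alpha_0,\sigma(\alpha_0)+\varepsilon)$. As $J,\tau,\chi$ are continuous, for $\alpha$ near $\alpha_0$ the numbers $\sigma(\alpha_0)\pm\varepsilon$ still lie in $(\tau(\alpha),\chi(\alpha))$ and the two signs persist, so $|\sigma(\alpha)-\sigma(\alpha_0)|<\varepsilon$.

**Step 2: read off the sign pattern on the left.** Write $r=r_{\sigma(\alpha)}$, $\sigma=\sigma(\alpha)$. The function $R-r$ is strictly concave, vanishes at $\alpha$, has derivative $\tau-\sigma<0$ there (so it is positive just to the left of $\alpha$), and at $2$ equals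
$$R(2)-R(\alpha)+\sigma(\alpha-2)=(\sigma-\chi)(\alpha-2)<0 .$$
So it has a zero $c\in(2,\alpha)$. A strictly concave function has at most two zeros, so $c$ is the only one in $(2,\alpha)$, with $R-r<0$ on $[2,c)$ and $R-r>0$ on $(c,\alpha)$.

**Step 3: choose the junction on the left, to kill $1$.** Put
$$N(\alpha)=m(2)e^{-\kappa r(2)}+d\int_2^\alpha(R-r)\,m\,e^{-\kappa r}\,d\xi ,$$
which is continuous on $(2,\frac52]$. Let $\alpha\to2^+$. Since $0<\sigma<0.2$, $r(2)=R(\alpha)-\sigma(\alpha-2)\to R(2)$. Also $r\ge R(\alpha)-0.1>0$ on $[2,\alpha]$, so the integral is at most $0.1\cdot26\cdot(\alpha-2)\to0$ in absolute value. Hence $N\to11e^{-\kappa R(2)}>0$.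

We claim $N(\frac52)<0$. Let $\alpha=\frac52$ and $\ell=\frac12$. As $J=0$, we may subtract from the integrand its multiple by $\frac{\xi-2}{c-2}$ without changing the integral:
$$\int_2^\alpha(R-r)me^{-\kappa r}\,d\xi=\int_2^\alpha(R-r)me^{-\kappa r}\,\frac{c-\xi}{c-2}\,d\xi .$$
The affine function $r$ interpolates $R$ at $c$ and $\alpha$, so $R-r=\frac12R''(\theta)(\xi-c)(\xi-\alpha)$ with some $\theta=\theta(\xi)\in[2,\alpha]$. Thus
$$(R-r)(c-\xi)=\tfrac12R''(\theta)(\xi-c)^2(\alpha-\xi)\le-\tfrac1{40}(\xi-c)^2(\alpha-\xi)$$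
by (5), and
$$\int_2^\alpha(R-r)me^{-\kappa r}\,d\xi\le-\frac1{40}\cdot\frac1{c-2}\int_2^\alpha me^{-\kappa r}(\xi-c)^2(\alpha-\xi)\,d\xi .$$
Now $m\ge11$ and $\frac1{c-2}\ge\frac1\ell=2$. Since $0\le r(\xi)-r(2)\le0.2\cdot\frac12=0.1$, we have $e^{-\kappa r(\xi)}\ge e^{-0.1}e^{-\kappa r(2)}\ge0.9\,e^{-\kappa r(2)}$. Substituting $s=\alpha-\xi$,
$$\int_2^\alpha(\xi-c)^2(\alpha-\xi)\,d\xi\ge\min_x\int_0^\ell s(s-x)^2\,ds=\min_x\Big(\frac{\ell^4}4-\frac{2x\ell^3}3+\frac{x^2\ell^2}2\Big)=\frac{\ell^4}4-\frac{2\ell^4}9=\frac{\ell^4}{36}=\frac1{576}, \tag{8}$$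
the minimum being at $x=\frac23\ell$. Altogether
$$N(\tfrac52)\le11e^{-\kappa r(2)}\Big[1-\frac{0.9\,d}{40\cdot288}\Big]<0,$$
because $0.9\cdot20000=18000>11520=40\cdot288$. (Here is the second reason for large $d$: the density must outweigh the atom within the length available.) By the intermediate value theorem $N(\alpha)=0$ for some $\alpha\in(2,\frac52)$; fix it. Then $\mathfrak m_0(1)=N(\alpha)=0$ and $\mathfrak m_0(\xi-2)=d\,J=0$. This proves (L).

**Step 4: the right end.** For $\beta\in[\frac52,3)$ let $r_\sigma=R(\beta)+\sigma(\xi-\beta)$ with $\sigma\in[\chi',\tau']$, where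
$$\chi'=\frac{R(3)-R(\beta)}{3-\beta},\qquad\tau'=R'(\beta),\qquad0<\chi'<\tau'<0.2 .$$
As before $|R-r_\sigma|\le0.1$ on $[\beta,3]$. The function
$$\sigma\mapsto\int_\beta^3(3-\xi)(R-r_\sigma)\,m\,e^{-\kappa r_\sigma}\,d\xi$$
is positive at $\chi'$ (chord), negative at $\tau'$ (tangent), and strictly decreasing, since now
$$\partial_\sigma[(R-r_\sigma)e^{-\kappa r_\sigma}]=-(\xi-\beta)e^{-\kappa r_\sigma}(1+\kappa(R-r_\sigma)).$$
So it has a unique zero $\sigma(\beta)\in(\chi',\tau')$, continuous in $\beta$ by the argument in Step 1. With $r=r_{\sigma(\beta)}$, the function $R-r$ is strictly concave, vanishes at $\beta$ with derivative $\tau'-\sigma(\beta)>0$, and equals $(\chi'-\sigma(\beta))(3-\beta)<0$ at $3$. So it has exactly one zero $c'\in(\beta,3)$, positive on $(\beta,c')$ and negative on $(c',3]$. Put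
$$N'(\beta)=m(3)e^{-\kappa r(3)}+d\int_\beta^3(R-r)\,m\,e^{-\kappa r}\,d\xi .$$
As $\beta\to3^-$, $r(3)=R(\beta)+\sigma(\beta)(3-\beta)\to R(3)$ and the integral tends to $0$, so $N'\to26e^{-\kappa R(3)}>0$. At $\beta=\frac52$, subtracting the multiple by $\frac{3-\xi}{3-c'}$ and using $R-r=\frac12R''(\theta)(\xi-\beta)(\xi-c')$,
$$\int_\beta^3(R-r)me^{-\kappa r}\,d\xi=\int_\beta^3(R-r)me^{-\kappa r}\,\frac{\xi-c'}{3-c'}\,d\xi\le-\frac1{40(3-c')}\int_\beta^3me^{-\kappa r}(\xi-c')^2(\xi-\beta)\,d\xi\le-\frac{17.75\,e^{-\kappa r(3)}}{40\cdot288}.$$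
The last step uses $m\ge m(\frac52)=17.75$, $\frac1{3-c'}\ge2$, the fact that $r$ is increasing (so $e^{-\kappa r}\ge e^{-\kappa r(3)}$), and (8) with $s=\xi-\beta$. Hence
$$N'(\tfrac52)\le e^{-\kappa r(3)}\Big[26-\frac{17.75\,d}{11520}\Big]<0,$$
since $17.75\cdot20000/11520>30$. So $N'(\beta)=0$ for some $\beta\in(\frac52,3)$; fix it. Then $\mathfrak m_1$ annihilates $1$ and $3-\xi$. This proves (R).

**Step 5: concavity of $r$.** Set $r=R$ on $[\alpha,\beta]$; then $r$ is continuous. Its slope is $\sigma(\alpha)>R'(\alpha)$ on $[2,\alpha]$, then $R'$, which decreases, on $[\alpha,\beta]$, then $\sigma(\beta)<R'(\beta)$. So the slope is nonincreasing and $r$ is concave. $\square$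

From now on regard $r,R,H,W$ as functions of $z$, and put $z_0=d(\alpha-2)$, $z_1=d(\beta-2)$, so $0<z_0<z_1<d$. For $\kappa=2\pi/|\lambda|\in(0,1]$, that is, $\lambda\le-2\pi$, let
$$q:=-\kappa\,r(z),\qquad u:=u_q=\frac{e^{-\kappa r}}Z,\qquad Z=\int_Pe^{-\kappa r}\,d\mu . \tag{9}$$
This $q$ is continuous and convex, hence admissible. On $[z_0,z_1]$ it equals $-\kappa R$, which is real-analytic with $q''=-\kappa R''/d^2>0$; outside it is affine on each end zone.

## 6. Reduction to a linear inequality

For measurable $v\ge0$ on $P$ with $\int_Pv\,d\mu+\int_{\partial P}v\,d\sigma<\infty$ put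
$$\Theta(v)=\int_{\partial P}v\,d\sigma-\int_Pr\,v\,d\mu .$$

**Proposition 4.** $\Theta(u)=0$, and $\Theta(v)\ge0$ for every lsc $v=e^{\tilde q}$ with $\tilde q:P\to(-\infty,\infty]$ convex and $\int_Pv\,d\mu+\int_{\partial P}v\,d\sigma<\infty$.

**Fact 2.** An lsc convex function $f:P\to(-\infty,\infty]$ that is finite in the interior is determined by its values there.

*Proof.* Let $x\in\partial P$, let $x_0$ be an interior point and $x_s=(1-s)x+sx_0$. Lower semicontinuity gives $f(x)\le\liminf_{s\to0^+}f(x_s)$. Convexity gives $f(x_s)\le(1-s)f(x)+sf(x_0)$, so $\limsup f(x_s)\le f(x)$. $\square$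

*Proof of Theorem A from Proposition 4.* **Optimality.** The purpose is to use convexity of $s\log s$ to bound $F(v)-F(u)$ below by something linear. Let $v=u_{\tilde q}$, $\tilde q$ admissible, with $F(v)<\infty$; other competitors need no discussion. Then $\int_{\partial P}v\,d\sigma<\infty$ and $\int_P v\,d\mu=1$. By strict convexity of $s\log s$,
$$v\log v\ge u\log u+(1+\log u)(v-u)\quad\text{a.e.},$$
with equality only where $v=u$. Here $\log u=-\kappa r-\log Z$ is bounded, so everything is integrable. Using $\int_P(v-u)\,d\mu=0$ and $|\lambda|\kappa=2\pi$,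
$$F(v)-F(u)\ge2\pi\int_{\partial P}(v-u)\,d\sigma-2\pi\int_Pr\,(v-u)\,d\mu=2\pi\big(\Theta(v)-\Theta(u)\big)\ge0 .$$
So $q$ is a maximizer of $\mu^\lambda$.

**Uniqueness.** If equality holds, then $v=u$ a.e., so $\tilde q-q$ is a.e. constant. Since $e^{\tilde q}$ is integrable, $\tilde q$ is finite a.e.; the convex set where it is finite has full measure in $P$ and so contains the interior. There $\tilde q$ is continuous, so $\tilde q-q$ is constant on the interior, and on $P$ by Fact 2.

**Not piecewise affine.** If it were, the segment $\{(z,0,0,0):z_0\le z\le z_1\}\subset P$ would be covered by finitely many polytopes, each meeting it in a closed interval (possibly a point or empty), with $q$ affine on each. One interval would be nondegenerate, contradicting $q''>0$. $\square$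

It remains to prove Proposition 4. Its first half is immediate. By (7) with $v=u$, since $H=\frac{2d^2}3m$, $dz=d\,d\xi$ and $R=r$ on $[z_0,z_1]$,
$$\Theta(u)=\frac{2d^2}{3Z}\big[\mathfrak m_0(1)+\mathfrak m_1(1)\big]=0 .$$

## 7. Competitors that depend on all four variables

If $v$ depends only on $z$ and is log-convex, then (7) and Lemma 2 already give $\Theta(v)\ge0$: write $v=\varphi e^{-\kappa r}$ on each end zone, where $\varphi=ve^{\kappa r}$ is log-convex because $r$ is affine there. For general $v$ we must average over the fibre. Three elementary facts will be used.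

**Fact 3.** If $v_\eta$ is a measurable family of functions with values in $(0,\infty]$, each log-convex and lsc, then its integral $V=\int v_\eta\,d\eta$ against a nonzero finite positive measure is log-convex and lsc. (This includes finite sums.)

*Proof.* For points $a,b$ and $0<\theta<1$, Hölder gives $V(\theta a+(1-\theta)b)\le\int v_\eta(a)^\theta v_\eta(b)^{1-\theta}\,d\eta\le V(a)^\theta V(b)^{1-\theta}$; if $V(a)$ or $V(b)$ is infinite the right side is $+\infty$, since $V>0$. Lower semicontinuity is Fatou's lemma. $\square$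

**Fact 4.** A log-convex function is convex, as $\exp$ is convex and increasing.

**Fact 5 (Chebyshev).** If $f,g$ are nonincreasing on $[0,1]$ then $\int_0^1fg\ge\int_0^1f\int_0^1g$. (Integrate $(f(x)-f(y))(g(x)-g(y))\ge0$ over the unit square.)

The natural attempt is to replace $v$ by its mean over the whole fibre. In the $y$-directions this will work, after rescaling the rectangle to the unit square. In the $t$-direction it does not, and here is the exact point. The mean over $t$ must be taken with weight $h(z,t)/H(z)$, and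
$$\frac hH=\frac12\Big[1+\frac{\frac13-t^2}{\xi^2-\frac13}\Big] \tag{10}$$
moves with $z$. Take $v$ proportional to $e^{t^2}$, which is log-convex. Its weighted mean is, up to a positive factor, $A+\frac{3B}m$ with constants $A=\frac12\int_{-1}^1e^{t^2}dt$ and $B=\frac12\int_{-1}^1(\frac13-t^2)e^{t^2}dt$. Since $\int_{-1}^1(\frac13-t^2)\,dt=0$, we may replace $e^{t^2}$ by $e^{t^2}-e^{1/3}$ in $B$; the two factors then have opposite signs, so $B<0$. As $(1/m)''>0$, the mean is strictly *concave* in $\xi$. Lemma 2 cannot be applied to it.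

What saves the argument is that a competitor that varies in $t$ pays extra on the facets $t=\pm1$. We shall freeze the weight at its value at each end, and let this extra payment cover the error. From here on $v$ is as in Proposition 4.

**Step 1: average in $y$ and symmetrize in $t$.** The aim is to bound $\Theta(v)$ below by an expression in a function of $(z,t)$ only. For $(z,t)\in B=[0,d]\times[-1,1]$ put
$$V(z,t)=\int_{[0,1]^2}v(z,t,s_1\eta_1,s_2\eta_2)\,d\eta\in(0,\infty].$$
For fixed $\eta$ the map $(z,t)\mapsto(z,t,s_1\eta_1,s_2\eta_2)\in P$ is affine, because $s_1,s_2$ are. So $V$ is log-convex and lsc by Fact 3. By substitution, the integral of $v$ over the $y$-rectangle above $(z,t)$ is $hV$.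

*The $y$-facets.* By (1) and Fact 1 in $y_1\in[0,s_1]$, applied to the convex function $v$, the two $y_1$-facets contribute at least
$$\int_B\frac2{s_1}\,hV\,dz\,dt=\int_B2s_2V\,dz\,dt .$$
Likewise the $y_2$-facets contribute at least $\int_B2s_1V$. Together they contribute at least $\int_BwV$.

*The $z$- and $t$-facets.* By (1) they contribute exactly $\int_{-1}^1h(0,t)V(0,t)\,dt$, $\int_{-1}^1h(d,t)V(d,t)\,dt$ and $\int_0^d\big(h(z,1)V(z,1)+h(z,-1)V(z,-1)\big)\,dz$.

*Symmetrization.* Since $h$ and $w$ are even in $t$ and $r$ depends only on $z$, replacing $V(z,t)$ by $\frac12(V(z,t)+V(z,-t))$ changes none of these integrals, nor $\int_BrhV$. By Fact 3 the new function is still lsc and log-convex. So we assume $V$ even in $t$. Being convex in $t$, it is then nondecreasing in $|t|$, and $V(z,t)\le V(z,1)$.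

*Finiteness.* Since $\int_{\partial P}v\,d\sigma<\infty$ and $h(z,1)=d^2(\xi^2-1)\ge3d^2$, we have $\int_0^dV(z,1)\,dz<\infty$ and
$$E_0:=\int_{-1}^1h(0,t)V(0,t)\,dt<\infty,\qquad E_d:=\int_{-1}^1h(d,t)V(d,t)\,dt<\infty .$$
As $V(z,t)\le V(z,1)$, all integrals below converge absolutely.

*Result.* Adding and subtracting $\int_B RhV$,
$$\Theta(v)\ge E_0+E_d+\int_0^dT(z)\,dz+\int_0^d(R-r)\Big(\int_{-1}^1hV\,dt\Big)dz, \tag{11}$$
$$T(z):=2h(z,1)V(z,1)-\int_{-1}^1kV\,dt,\qquad k:=Rh-w .$$

**Step 2: the gain from the facets $t=\pm1$.** The aim is to show that for a.e. $z$ (those with $V(z,1)<\infty$)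
$$T(z)\ge3d^2\,G(z),\qquad G(z):=V(z,1)-V(z,0)\ge0 . \tag{12}$$
On $[0,1]$, $k=Rd^2(\xi^2-t^2)-4d\xi$ is nonincreasing in $t$, and by (6)
$$k\ge k|_{t=1}=d^2\Big[R(\xi^2-1)-\frac{4\xi}d\Big]\ge d^2\Big[\frac{27}{11}-\frac{12}d\Big]>0 .$$
Moreover $\int_{-1}^1k\,dt=RH-8d\xi=W-8d\xi=2h(z,1)$, that is, $\int_0^1k\,dt=h(z,1)$. This is where the definition of $R$ enters. Hence
$$T(z)=\int_{-1}^1k\,\big(V(z,1)-V(z,t)\big)\,dt=2\int_0^1k\,\big(V(z,1)-V(z,t)\big)\,dt .$$
By convexity $V(z,t)\le(1-t)V(z,0)+tV(z,1)=V(z,1)-(1-t)G$ on $[0,1]$. With Fact 5 for the nonincreasing functions $1-t$ and $k$,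
$$T\ge2G\int_0^1(1-t)k\,dt\ge G\int_0^1k\,dt=d^2(\xi^2-1)\,G\ge3d^2G .$$

**Step 3: freeze the weight at each end.** The aim is to replace the moving average by one that is log-convex in $z$. For $\zeta\in\{0,d\}$ put
$$V_\zeta(z)=\frac1{H(\zeta)}\int_{-1}^1h(\zeta,t)\,V(z,t)\,dt .$$
The weight no longer depends on $z$, so $V_\zeta$ is log-convex in $z$ by Fact 3. It is finite at $z=0$ and $z=d$: indeed
$$h(0,t)=d^2(4-t^2)\le h(d,t)=d^2(9-t^2)\le3h(0,t)$$
(the last because $9-t^2\le12-3t^2$ for $|t|\le1$), and $E_0,E_d<\infty$. Being convex, $V_\zeta$ is finite and bounded above on $[0,d]$. Also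
$$E_0=H(0)V_0(0),\qquad E_d=H(d)V_d(d).$$

*Cost of freezing.* Write $\xi_0=2$, $\xi_d=3$. By (10) at $z$ and at $\zeta$, and $H=2d^2(\xi^2-\frac13)$,
$$\int_{-1}^1hV\,dt-H(z)V_\zeta(z)=d^2\Big[1-\frac{\xi^2-\frac13}{\xi_\zeta^2-\frac13}\Big]\int_{-1}^1\big(\tfrac13-t^2\big)V\,dt .$$
As $\xi^2-\frac13\in[\frac{11}3,\frac{26}3]$, the bracket lies in $[-\frac{15}{11},0]$ for $\zeta=0$ and in $[0,\frac{15}{26}]$ for $\zeta=d$, so it is at most $\frac{15}{11}$ in absolute value. Since $\int_{-1}^1(\frac13-t^2)\,dt=0$, we may replace $V$ by $V-V(z,0)\in[0,G]$ in the last integral. Its absolute value is therefore at most $G\int_{-1}^1(\frac13+t^2)\,dt=\frac43G$. So the difference is at most $\frac{20}{11}d^2G\le2d^2G(z)$ in absolute value.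

*The gain covers the cost.* Since $|R-r|\le0.1$, replacing $\int hV\,dt$ by $HV_0$ on $[0,z_0]$ and by $HV_d$ on $[z_1,d]$ in (11) costs at most $0.2\,d^2G\le3d^2G\le T$ at a.e. $z$, by (12). On $[z_0,z_1]$ we have $R=r$ and $T\ge0$. Hence
$$\Theta(v)\ge\Big[H(0)V_0(0)+\int_0^{z_0}(R-r)HV_0\,dz\Big]+\Big[H(d)V_d(d)+\int_{z_1}^d(R-r)HV_d\,dz\Big]. \tag{13}$$

**Step 4: both brackets are nonnegative.** Here the balance of Lemma 3 is used. Since $H=\frac{2d^2}3m$ and $dz=d\,d\xi$, the first bracket equals
$$\frac{2d^2}3\Big[m(2)V_0\big|_{\xi=2}+d\int_2^\alpha(R-r)\,m\,V_0\,d\xi\Big]=\frac{2d^2}3\int\varphi\,d\mathfrak m_0,\qquad\varphi=V_0\,e^{\kappa r}\ \text{ on }[2,\alpha].$$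
On $[2,\alpha]$ the function $r$ is affine, so $\log\varphi=\log V_0+\kappa r$ is convex. Thus $\varphi$ is finite and convex. By (L), $\mathfrak m_0$ satisfies the hypotheses of Lemma 2 with $e=2$: it annihilates affine functions, and its density is $\le0$ on $[2,c]$ and $\ge0$ on $[c,\alpha]$. So the bracket is $\ge0$.

The second bracket equals $\frac{2d^2}3\int\varphi\,d\mathfrak m_1$ with $\varphi=V_d\,e^{\kappa r}$ finite and convex on $[\beta,3]$. By (R), Lemma 2 applies with $e=3$: the density is $\le0$ on $[c',3]$ and $\ge0$ on $[\beta,c']$. So this bracket is $\ge0$ as well.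

Hence $\Theta(v)\ge0$. This proves Proposition 4 and with it Theorem A. For instance $d=20000$, $\lambda=-2\pi$ refutes the conjecture. $\blacksquare$

## 8. All $\lambda<0$ and all dimensions $n\ge4$

We prove the first statement of Theorem B; the second is Proposition 1.

**Step 1: scaling reaches every $\lambda<0$ when $n=4$.** Let $k\ge1$ be an integer. The polytope $kP$ belongs to $(X,L^{\otimes k})$ and has the same primitive normals as $P$. The map $v\mapsto v_k$, $v_k(x)=k^{-n}v(x/k)$, is a bijection from the normalized densities on $P$ to those on $kP$, and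
$$\int_{\partial(kP)}v_k\,d\sigma=k^{-n}k^{n-1}\int_{\partial P}v\,d\sigma=\frac1k\int_{\partial P}v\,d\sigma,\qquad\int_{kP}v_k\log v_k\,d\mu=\int_Pv\log v\,d\mu-n\log k .$$
Writing the parameter as a superscript, we get
$$F^\lambda_{kP}(v_k)=\frac1k\Big(2\pi\int_{\partial P}v\,d\sigma+k|\lambda|\int_Pv\log v\,d\mu\Big)-|\lambda|\,n\log k=\frac1kF_P^{k\lambda}(v)+\text{const}.$$
Given $\lambda<0$, choose $k\ge2\pi/|\lambda|$, so that $k\lambda\le-2\pi$. By Theorem A the maximizer of $\mu^\lambda$ for $(X_d,L_d^{\otimes k})$ is, up to constants and uniquely so, $x\mapsto q(x/k)$ with $q$ the maximizer for $(P_d,k\lambda)$. It is not piecewise affine.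

**Step 2: products with $\mathbb P^1$ reach every $n>4$.** Fix $\lambda<0$. Let $P$ be the 4-dimensional polytope $kP_d$ from Step 1, let $u$ be its optimal density, and $P'=[0,1]^{n-4}$. The polytope $P\times P'$ belongs to $X_d\times(\mathbb P^1)^{n-4}$ with a product polarization; this is smooth. We show that the optimal density on $P\times P'$ is $u\otimes1$, that is, $(x,x')\mapsto u(x)$.

Let $v$ be a normalized competitor on $P\times P'$ with $F_{P\times P'}(v)<\infty$, and put $v_1(x)=\int_{P'}v(x,x')\,dx'$. By Fact 3, $v_1$ is log-convex and lsc with values in $(0,\infty]$, and $\int_Pv_1\,d\mu=1$; so $\log v_1$ is admissible and $v_1$ is a competitor on $P$. We estimate the terms of $F_{P\times P'}(v)$.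

* The facets in $\partial P\times P'$ have normals $(\ell_j,0)$ and contribute $\int_{\partial P}v_1\,d\sigma$.
* Each pair of facets $x'_j=0$, $x'_j=1$ contributes at least $2\int v=2$, by Fact 1 with $s=1$.
* By Jensen on the probability space $P'$, $\int_{P'}v\log v\,dx'\ge v_1\log v_1$ for a.e. $x$.

Hence
$$F_{P\times P'}(v)\ge F_P(v_1)+4\pi(n-4)\ge F_P(u)+4\pi(n-4)=F_{P\times P'}(u\otimes1).$$
The last equality holds because each of the $2(n-4)$ facets $x'_j\in\{0,1\}$ contributes $\int_Pu\,d\mu=1$ for $u\otimes1$. So $u\otimes1$ is optimal. If equality holds throughout, then $v_1=u$ a.e. by uniqueness on $P$. Since $|\lambda|>0$, equality must also hold in Jensen for a.e. $x$, so $v(x,\cdot)=v_1(x)$ a.e. on $P'$. Thus $v=u\otimes1$ a.e., and the logarithms agree everywhere by Fact 2.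

The maximizer on $P\times P'$ is therefore the pullback of the one on $P$, up to a constant. It is strictly convex along the segment $\{(z,0,0,0)\}\times\{0\}$ with $kz_0\le z\le kz_1$, so by the segment argument in Section 6 it is not piecewise affine. $\square$

## 9. The quadratic functional

We prove Theorem C by running the same argument with $\kappa=0$, which Lemma 3 allows. Let $P=P_d$, let $r$ be the function of Lemma 3 for $\kappa=0$, and $\Theta(f)=\int_{\partial P}f\,d\sigma-\int_Prf\,d\mu$.

**Step 1: discard infinite values of $\mathcal E$.** An lsc convex $f$ on $P$ is bounded below, so $\int_{\partial P}f\,d\sigma\in(-\infty,\infty]$. Also $-af+\frac12f^2\ge\frac14f^2-a^2$. So $\mathcal E(f)=+\infty$ unless $\int_{\partial P}f\,d\sigma<\infty$ and $\int_Pf^2\,d\mu<\infty$. We assume both from now on; then $f\in L^1(P)$ as well.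

**Step 2: $\Theta(f)\ge0$.** By (7) with $v=1$ and Lemma 3, $\Theta(1)=\frac{2d^2}3[\mathfrak m_0(1)+\mathfrak m_1(1)]=0$. So adding a constant to $f$ does not change $\Theta(f)$, and we may assume $f>0$. Now follow Section 7 with $v=f$ and "log-convex" replaced by "convex":

* In Step 1 there, $V$ is an average of positive lsc functions convex in $(z,t)$, so it is convex and lsc. Fact 1 needs only convexity of $f$, and symmetrization preserves convexity. So (11) holds.
* Step 2 there uses only that $V$ is even and convex in $t$. So (12) holds.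
* In Step 3 there, $V_0$ and $V_d$ are averages with fixed weights, hence convex in $z$, and finite because they are finite at both ends. The cost estimate is unchanged. So (13) holds.
* In Step 4 there, $\kappa=0$, so $\varphi=V_0$ and $\varphi=V_d$ are convex and Lemma 2 applies.

Thus $\Theta(f)\ge0$.

**Step 3: complete the square.** Let $f_0=a-r$, which is convex and continuous. By (7) with $v=r$,
$$\Theta(r)=\frac{2d^2}3\big[\mathfrak m_0(r)+\mathfrak m_1(r)\big]=0,$$
because $R=r$ in the middle zone, $r$ is affine on each end zone, and $\mathfrak m_0,\mathfrak m_1$ annihilate affine functions. With $\Theta(1)=0$ this gives $\Theta(f_0)=0$. Inserting $\int_{\partial P}f\,d\sigma=\Theta(f)+\int_Prf\,d\mu$,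
$$\mathcal E(f)=\Theta(f)-\int_Pf_0f\,d\mu+\frac12\int_Pf^2\,d\mu=\Theta(f)+\frac12\int_P(f-f_0)^2\,d\mu-\frac12\int_Pf_0^2\,d\mu .$$
Subtracting the same identity for $f_0$,
$$\mathcal E(f)-\mathcal E(f_0)=\Theta(f)-\Theta(f_0)+\frac12\int_P(f-f_0)^2\,d\mu\ge\frac12\int_P(f-f_0)^2\,d\mu .$$
So $f_0$ is a minimizer. Any other minimizer equals $f_0$ a.e., hence on the interior by continuity of convex functions there, hence everywhere by Fact 2.

**Step 4: $f_0$ is not piecewise affine.** On $[z_0,z_1]$, $f_0=a-R$ is strictly convex in $z$ by (5). The segment argument of Section 6 applies. $\square$
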